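\title{Positive solutions of polyharmonic Dirichlet problems outside a ball: the critical exponent}

\begin{abstract}
Let $N\ge5$ and $p=\frac{N+4}{N-4}$. We prove that the equation $\Delta^2u=u^p$ has no positive classical solution outside the unit ball of $\mathbb R^N$ with $u=\partial_\nu u=0$ on the unit sphere. No symmetry of $u$ and no behavior at infinity is assumed. We give two proofs. The first shows by moving planes that every solution is radial and then uses the known nonexistence of radial solutions. The second uses no result on radial solutions and gives a classification: for $N>2m$, real $a$ and $p>1$, the problem $(-\Delta)^mu=|x|^au^p$, $u>0$, outside the unit ball with zero Dirichlet data is solvable if and only if $p>\frac{N+2m+2a}{N-2m}$.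
\end{abstract}

\section{The problem and the results}\label{sec:intro}

Let $B$ be the open unit ball of $\mathbb R^N$ and $\nu$ the unit outward normal of $\partial B$ relative to $B$. For $N\ge5$ and $p>1$ consider
\begin{equation}\label{Q}
\Delta^2u=u^p\ \text{ and }\ u>0\ \text{ in }\mathbb R^N\setminus\overline B,\qquad u=\partial_\nu u=0\ \text{ on }\partial B .\tag{Q}
\end{equation}
A solution is a function $u\in C^4(\mathbb R^N\setminus B)$, where $C^k(\mathbb R^N\setminus B)$ means $C^k$ up to $\partial B$. We take this problem from \cite{source}, together with three known results.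
\begin{itemize}
\item[(A)] If $1<p<\frac{N+4}{N-4}$, then \eqref{Q} has no solution (Theorem 1.2 there).
\item[(B)] If $p=\frac{N+4}{N-4}$, then \eqref{Q} has no radial solution.
\item[(C)] If $p>\frac{N+4}{N-4}$, then \eqref{Q} has a unique radial solution.
\end{itemize}
The question left open is whether (A) extends to $p=\frac{N+4}{N-4}$. It does.

\begin{theorem}\label{thm:main}
Let $N\ge5$ and $p=\frac{N+4}{N-4}$. Then \eqref{Q} has no solution $u\in C^4(\mathbb R^N\setminus B)$.
\end{theorem}

We also treat a larger family. For integers $m\ge1$ and $N>2m$, a real number $a$, and $p>1$, consider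
\begin{equation}\label{P}
(-\Delta)^mu=|x|^au^p\ \text{ and }\ u>0\ \text{ in }\mathbb R^N\setminus\overline B,\qquad \partial_\nu^ju=0\ \text{ on }\partial B\ \ (0\le j\le m-1).\tag{P}
\end{equation}

\begin{theorem}\label{thm:class}
Let $m\ge1$, $N>2m$, $a\in\mathbb R$ and $p>1$. Problem \eqref{P} has a solution $u\in C^{2m}(\mathbb R^N\setminus B)$ if and only if
\[
p>p_a:=\frac{N+2m+2a}{N-2m}.
\]
When $p>p_a$ there is a radial solution.
\end{theorem}

For $m=2$ and $a=0$ this says that \eqref{Q} is solvable if and only if $p>\frac{N+4}{N-4}$. The proof of Theorem~\ref{thm:class} uses none of (A)--(C), so it contains a second, independent proof of Theorem~\ref{thm:main}.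

\subsection*{Two decay rates}
The threshold $p_a$ comes from comparing two exponents,
\begin{equation}\label{exponents}
\rho=\frac{2m+a}{p-1},\qquad \beta=\frac{N-2m}{2}.
\end{equation}
The scaling $u\mapsto R^\rho u(R\,\cdot)$ preserves the equation in \eqref{P}, while $u\mapsto R^\beta u(R\,\cdot)$ preserves the energy $\int|D^mu|^2$. Put
\begin{equation}\label{gamma}
\gamma=(p-1)(\rho-\beta)=2m+a-\beta(p-1)=N+a-\beta(p+1).
\end{equation}
The last expression shows that $\gamma>0$, $\gamma=0$, $\gamma<0$ according as $p<p_a$, $p=p_a$, $p>p_a$. So $p_a$ is the exponent at which the two scalings agree.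

Both rates constrain a solution. Testing the equation on annuli shows that $u$ is, on average, at most $C|x|^{-\rho}$ (Lemma~\ref{lem:shell}). For $p\le p_a$ a reflection argument shows that $r^\beta u(r\theta)$ increases in $r$ (Proposition~\ref{prop:mono}), so $u\ge c|x|^{-\beta}$ for large $|x|$. If $p<p_a$, then $\rho>\beta$ and the two bounds contradict each other. If $p=p_a$ they are compatible, and a finer argument is required. Result (B) and the computation in Section~\ref{sec:model} suggest that the critical case falls on the side of nonexistence. What must be excluded are nonradial solutions with unknown behavior at infinity.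

\subsection*{Outline of the proofs}
Both proofs begin in the same way. The Kelvin transform turns \eqref{P} into a Dirichlet problem in $B\setminus\{0\}$, with infinity sent to the origin. The origin turns out to carry no mass, so the transformed solution is a Green potential (Section~\ref{sec:repr}). From then on we work with an integral equation whose kernel is explicit and monotone in two simple quantities (Section~\ref{sec:green}); this replaces the maximum principle.

The first proof (Section~\ref{sec:planes}) reflects in hyperplanes, concludes that the solution is radial, and invokes (B). The second reflects in spheres centered at the origin, which are the cross-sections of a cylinder in logarithmic coordinates (Section~\ref{sec:cyl}). The resulting monotonicity gives a positive supersolution of the linearized equation, hence a stability inequality, and this inequality is violated by a truncation of the solution itself (Section~\ref{sec:nonex}). Existence for $p>p_a$ follows from a maximization problem for radial functions (Section~\ref{sec:exist}).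

Throughout, $C$ denotes a positive constant that may change from line to line, $S=S^{N-1}=\partial B$, $B_r$ is the open ball of radius $r$ about $0$, $|E|$ is the measure of $E$, and $s^+=\max(s,0)$.

\section{The model case: radial solutions for $m=1$}\label{sec:model}

Let $m=1$, so $\beta=\frac{N-2}2$, and let $u$ be radial. Write $u(x)=|x|^{-\beta}\varphi(t)$ with $t=\ln|x|$. Since $\Delta=r^{-2}\,r\partial_r(r\partial_r+N-2)$ on radial functions, we get $\Delta u=r^{-\beta-2}(\partial_t-\beta)(\partial_t+\beta)\varphi$, and \eqref{P} becomes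
\[
-\varphi''+\beta^2\varphi=e^{\gamma t}\varphi^p,\quad \varphi>0\ \text{ on }(0,\infty),\qquad\varphi(0)=0 .
\]
Let $p=p_a$, so that $\gamma=0$ and the equation is autonomous. The constant $\beta^{2/(p-1)}$ solves the equation, so no estimate at infinity alone can exclude a solution: the boundary condition must enter. The following argument is the one that generalizes.

\emph{Monotonicity by reflection.} The function $s\mapsto|s|^p$ is $C^1$, so the initial value problem has unique solutions. Hence $\varphi'(0)\neq0$, and so $\varphi'(0)>0$. If $\varphi'(\lambda)=0$ for some $\lambda>0$, then $\varphi(2\lambda-t)$ and $\varphi(t)$ have the same data at $t=\lambda$, so $\varphi(2\lambda)=\varphi(0)=0$, which is excluded. Thus $\varphi'>0$ on $[0,\infty)$.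

\emph{Upper bound.} If the increasing function $\varphi$ were unbounded, then $\varphi''=\beta^2\varphi-\varphi^p\to-\infty$ and $\varphi'$ would become negative. So $\varphi$ is bounded.

\emph{Stability.} The function $w=\varphi'>0$ solves $-w''+\beta^2w=p\varphi^{p-1}w$. Let $g$ be Lipschitz with $g(0)=0$ and $g=0$ for large $t$. Multiply by $g^2/w$, integrate by parts, and use $w'(g^2/w)'=g'^2-(g'-gw'/w)^2\le g'^2$:
\[
p\int\varphi^{p-1}g^2\,dt\le\int\big(g'^2+\beta^2g^2\big)\,dt .
\]

\emph{Testing with the solution.} Take $g=\varphi\eta$ with $\eta(t)=\min\{1,(T+1-t)^+\}$. We have $g'^2=\varphi'(\varphi\eta^2)'+\varphi^2\eta'^2$, and the equation multiplied by $\varphi\eta^2$ gives $\int\varphi'(\varphi\eta^2)'+\beta^2\varphi^2\eta^2=\int\varphi^{p+1}\eta^2$. Therefore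
\[
(p-1)\int\varphi^{p+1}\eta^2\,dt\le\int\varphi^2\eta'^2\,dt\le\sup\varphi^2 .
\]
The left side is at least $(p-1)\varphi(1)^{p+1}(T-1)$, which tends to infinity with $T$. This is a contradiction.

For general $m$ and nonradial $u$ each step changes form. Uniqueness for the ODE is replaced by a moving reflection for an integral equation, the bound on $\varphi$ holds only in $L^p$ on cross-sections, $\varphi'$ is replaced by a difference, and the error $\int\varphi^2\eta'^2$ becomes a double integral with a singular kernel.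

\section{The Green function of the ball}\label{sec:green}

Fix $m\ge1$ and $N>2m$. A function $w$ that is $C^{m-1}$ up to $\partial B$ (from either side) has \emph{zero Dirichlet data} if $\partial_\nu^jw=0$ on $\partial B$ for $0\le j\le m-1$. In polar coordinates the tangential derivatives of these radial derivatives vanish too, so the condition says that all partial derivatives of $w$ of order at most $m-1$ vanish on $\partial B$.

\subsection*{Boggio's formula}
The Dirichlet Green function of $(-\Delta)^m$ in $B$ is given by Boggio's formula (Boggio 1905; see \cite[Lemma 2.27]{GGS}): for $x\ne y$ in $B$,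
\[
G(x,y)=2c\,|x-y|^{2m-N}\int_1^{[xy]/|x-y|}(z^2-1)^{m-1}z^{1-N}\,dz,
\]
where $[xy]^2=|x-y|^2+(1-|x|^2)(1-|y|^2)$ and $c>0$ depends only on $m$ and $N$. Put $A=|x-y|^2$ and $P=(1-|x|^2)(1-|y|^2)$, and substitute $z^2=(s+A)/A$, so that $z^{1-N}dz=z^{-N}ds/(2A)$. The powers of $A$ outside the integral cancel, because $(m-\frac N2)-(m-1)+\frac N2-1=0$, and
\begin{equation}\label{Psi}
G(x,y)=c\,\Psi(A,P),\qquad \Psi(A,P)=\int_0^Ps^{m-1}(s+A)^{-N/2}\,ds\quad(A>0,\ P\ge0).
\end{equation}
Here $A$ measures the distance between the two points and $P$ their distances from the boundary. For $m=1$, $\Psi=\beta^{-1}\big(A^{-\beta}-(A+P)^{-\beta}\big)$, the formula given by the method of images. From \eqref{Psi} we read off that $G$ is symmetric and positive, and: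
\begin{itemize}
\item $\Psi$ is strictly increasing in $P$ and, for $P>0$, strictly decreasing in $A$;
\item $\Psi(\mu A,\mu P)=\mu^{-\beta}\Psi(A,P)$ for $\mu>0$;
\item $\Psi(A,P)\le A^{-\beta}\int_0^\infty s^{m-1}(1+s)^{-N/2}ds=CA^{-\beta}$, where the integral converges because $N>2m$. Thus $G(x,y)\le C|x-y|^{2m-N}$.
\end{itemize}
For measurable $E\subset\mathbb R^N$ and $x\in\mathbb R^N$,
\begin{equation}\label{small}
\int_E|x-y|^{2m-N}\,dy\le C|E|^{2m/N},
\end{equation}
because the integrand decreases in $|x-y|$, so that the integral does not decrease when $E$ is replaced by the ball about $x$ of the same measure.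

\subsection*{The reflection inequality}
Both reflection arguments compare a solution at $x$ and at a mirror image $x'$. Pairing each $y$ with $y'$ in the Green representation produces four kernel values. In both settings the reflection moves points away from the boundary, and $x$ is closer to $y$ than to $y'$. These two properties suffice.

\begin{lemma}\label{lem:refl}
Let $0<A_0\le A_1$, $0\le\alpha_1\le\alpha_1'$, $0\le\alpha_2\le\alpha_2'$, and put
\[
\Psi_{00}=\Psi(A_0,\alpha_1\alpha_2),\quad\Psi_{11}=\Psi(A_0,\alpha_1'\alpha_2'),\quad\Psi_{01}=\Psi(A_1,\alpha_1\alpha_2'),\quad\Psi_{10}=\Psi(A_1,\alpha_1'\alpha_2).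
\]
Then for all $b,b'\ge0$,
\[
(\Psi_{00}-\Psi_{10})\,b+(\Psi_{01}-\Psi_{11})\,b'\le\Psi_{00}\,(b-b')^+ .
\]
\end{lemma}

\begin{proof}
Let $g=\Psi_{00}-\Psi_{10}$ and $\kappa=\Psi_{11}-\Psi_{01}$. The monotonicity of $\Psi$ gives $\kappa\ge0$. Let $I=[\alpha_1\alpha_2,\alpha_1'\alpha_2']$. Both $\alpha_1\alpha_2'$ and $\alpha_1'\alpha_2$ lie in $I$, so
\[
\Psi_{11}-\Psi_{00}=\int_Is^{m-1}(s+A_0)^{-N/2}ds\ge\int_Is^{m-1}(s+A_1)^{-N/2}ds\ge\Psi_{01}-\Psi_{10},
\]
that is, $g\le\kappa$. If $b\le b'$, then $gb-\kappa b'\le\kappa(b-b')\le0$. If $b>b'$, then $gb-\kappa b'=g(b-b')+(g-\kappa)b'\le\Psi_{00}(b-b')$.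
\end{proof}

\subsection*{Green potentials with a singularity at the origin}
We use four standard facts; (G2) and (G3) are the Schauder and $L^r$ theory of Agmon, Douglis and Nirenberg.
\begin{itemize}
\item[(G1)] If $w\in C^{2m}(\overline B)$ has zero Dirichlet data, then $w(x)=\int_BG(x,y)(-\Delta)^mw(y)\,dy$ for $x\in B$.
\item[(G2)] If $f$ is H\"older continuous on $\overline B$, for instance $f\in C^1(\overline B)$, there is $w\in C^{2m}(\overline B)$ with zero Dirichlet data and $(-\Delta)^mw=f$.
\item[(G3)] For $1<r<\infty$ and $w$ as in (G1), $\|w\|_{W^{2m,r}(B)}\le C_r\|(-\Delta)^mw\|_{L^r(B)}$. Also $W^{2m,r}(B)$ embeds in $C^{2m-1}(\overline B)$ for $r>N$.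
\item[(G4)] (Weyl's lemma) If $w\in L^1(B)$ and $(-\Delta)^mw=0$ in $\mathcal D'(B)$, that is, $\int w(-\Delta)^m\phi=0$ for all $\phi\in C_c^\infty(B)$, then $w$ agrees almost everywhere with a smooth function.
\end{itemize}

\begin{lemma}\label{lem:pot}
Let $f\in L^1(B)$ be bounded on $B\setminus B_\varepsilon$ for every $\varepsilon>0$, and let $h(x)=\int_BG(x,y)f(y)\,dy$ for $x\in B\setminus\{0\}$.
\begin{itemize}
\item[(a)] $h\in L^1(B)$ and $(-\Delta)^mh=f$ in $\mathcal D'(B)$.
\item[(b)] $h\in C^{2m-1}(\overline B\setminus\{0\})$, with zero Dirichlet data.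
\item[(c)] If $f\in C^1(\overline B\setminus\{0\})$, then $h\in C^{2m}(\overline B\setminus\{0\})$.
\item[(d)] Let $f\in C^1(\overline B\setminus\{0\})$. If $v\in C^{2m}(\overline B\setminus\{0\})\cap L^1(B)$ has zero Dirichlet data and $(-\Delta)^mv=f$ in $\mathcal D'(B)$, then $v=h$ on $B\setminus\{0\}$.
\end{itemize}
\end{lemma}

\begin{proof}
The integral converges absolutely for $x\ne0$: $f$ is bounded near $x$, and $G(x,\cdot)$ is integrable and bounded away from $x$.

(a) By \eqref{small}, $\int_BG(x,y)\,dx\le C$, so $\|h\|_{L^1}\le C\|f\|_{L^1}$. For $\phi\in C_c^\infty(B)$, Fubini's theorem, the symmetry of $G$ and (G1) give $\int h(-\Delta)^m\phi=\int f\phi$.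

(b), (c) Fix $0<\varepsilon<\frac12$ and $\chi\in C_c^\infty(B_\varepsilon)$ with $\chi=1$ near $0$. Let $h_1,h_2$ be the potentials of $\chi f$ and $(1-\chi)f$. Substituting $s=rP$ in \eqref{Psi},
\[
G(x,y)=c\,(1-|x|^2)^m(1-|y|^2)^m\int_0^1r^{m-1}(rP+A)^{-N/2}\,dr .
\]
For $2\varepsilon\le|x|\le1$ and $|y|\le\varepsilon$ we have $A\ge\varepsilon^2$, so every $x$-derivative of the last integral is bounded there. Since $\chi f\in L^1$, we may differentiate under the integral sign: $h_1$ is $(1-|x|^2)^m$ times a smooth function on $\{2\varepsilon\le|x|\le1\}$, and so has zero Dirichlet data.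

The function $(1-\chi)f$ is bounded. Fix $r>N$ and take $f_n\in C^1(\overline B)$ with $f_n\to(1-\chi)f$ in $L^r(B)$. By (G1) and (G2) the potentials $w_n$ of $f_n$ are in $C^{2m}(\overline B)$ with zero Dirichlet data, and by (G3) they converge in $C^{2m-1}(\overline B)$. They converge pointwise to $h_2$, because $G(x,\cdot)\in L^{r/(r-1)}(B)$. So $h_2\in C^{2m-1}(\overline B)$ with zero Dirichlet data. Under the assumption of (c), $(1-\chi)f\in C^1(\overline B)$, and $h_2\in C^{2m}(\overline B)$ by (G1) and (G2). Since $\varepsilon$ is arbitrary, (b) and (c) follow.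

(d) By (a) and (G4), $v-h$ agrees almost everywhere with a smooth function $w$ satisfying $(-\Delta)^mw=0$ in $B$. By (c), $v-h$ is continuous on $B\setminus\{0\}$, so $w=v-h$ there, and $w\in C^{2m}(\overline B)$ has zero Dirichlet data by (b) and (c). Then $w=0$ by (G1).
\end{proof}

\section{The Kelvin transform and the integral equation}\label{sec:repr}

For $x\ne0$ let $\hat x=x/|x|^2$. The Kelvin transform of $u$ is $v(x)=|x|^{2m-N}u(\hat x)$; applying it twice returns $u$.

\begin{lemma}\label{lem:kelvin}
If $u$ is $C^{2m}$ near $\hat x$, then $\Delta^mv(x)=|x|^{-N-2m}(\Delta^mu)(\hat x)$.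
\end{lemma}

\begin{proof}
Both sides are linear combinations of the derivatives of $u$ at $\hat x$ of order at most $2m$, with coefficients independent of $u$, so it suffices to treat polynomials. Every polynomial is a sum of functions $r^sY(\theta)$ with $Y$ a spherical harmonic of some degree $k$. From $\Delta(r^sY)=(s-k)(s+k+N-2)r^{s-2}Y$ we get $\Delta^m(r^sY)=\pi(s)r^{s-2m}Y$ with $\pi(s)=\prod_{j=0}^{m-1}(s-2j-k)(s-2j+k+N-2)$. The transform of $r^sY$ is $r^{2m-N-s}Y$, so both sides are multiples of $r^{-N-s}Y$, and we need $\pi(2m-N-s)=\pi(s)$. The $j$th factor of $\pi(2m-N-s)$ is $(s-2j'+k+N-2)(s-2j'-k)$ with $j'=m-1-j$, which is the $j'$th factor of $\pi(s)$.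
\end{proof}

Inversion is a diffeomorphism near $\partial B$ that fixes $\partial B$, so the transform preserves regularity up to $\partial B$ and zero Dirichlet data. Hence $u\in C^{2m}(\mathbb R^N\setminus B)$ solves \eqref{P} if and only if $v\in C^{2m}(\overline B\setminus\{0\})$ is positive in $B\setminus\{0\}$, has zero Dirichlet data, and satisfies
\begin{equation}\label{kelvineq}
(-\Delta)^mv=f:=|x|^\sigma v^p\ \text{ in }B\setminus\{0\},\qquad \sigma=p(N-2m)-(N+2m)-a .
\end{equation}
At $p=p_a$ we have $\sigma=a$: the critical equation is invariant under the Kelvin transform.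

Nothing is assumed about $v$ near $0$. However, $v$ appears on both sides of \eqref{kelvineq} with different homogeneities, and $v>0$; this gives a universal bound on shells.

\begin{lemma}\label{lem:shell}
Let $p>1$, $a\in\mathbb R$, and let $v\in C^{2m}(B\setminus\{0\})$ be a positive solution of \eqref{kelvineq}. Let $A_\varepsilon=\{\varepsilon<|x|<e\varepsilon\}$. Then, with $C$ independent of $\varepsilon$,
\[
\int_{A_\varepsilon}f\,dx\le C\varepsilon^\rho,\qquad \varepsilon^{-2m}\int_{A_\varepsilon}v\,dx\le C\varepsilon^\rho\qquad(0<\varepsilon\le\tfrac14).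
\]
\end{lemma}

\begin{proof}
Fix $\zeta\in C_c^\infty((\frac12,4))$ with $0\le\zeta\le1$ and $\zeta=1$ on $[1,e]$, and an integer $\ell\ge\frac{2mp}{p-1}$, so that $(\ell-2m)p\ge\ell$. Let $\zeta_\varepsilon(x)=\zeta(|x|/\varepsilon)$, which has compact support in $B\setminus\{0\}$, and $I=\int f\zeta_\varepsilon^\ell<\infty$. Each derivative of $\zeta_\varepsilon^\ell$ of order $2m$ is a sum of terms containing a factor $\zeta_\varepsilon^{\ell-j}$ with $j\le2m$, so $|\Delta^m\zeta_\varepsilon^\ell|\le C\varepsilon^{-2m}\zeta_\varepsilon^{\ell-2m}$. Integration by parts and H\"older's inequality give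
\begin{align*}
I&=\int v\,(-\Delta)^m\zeta_\varepsilon^\ell\le C\varepsilon^{-2m}\int v\,\zeta_\varepsilon^{\ell-2m},\\
\varepsilon^{-2m}\int v\,\zeta_\varepsilon^{\ell-2m}&\le\varepsilon^{-2m}I^{1/p}\Big(\int_{\varepsilon/2<|x|<4\varepsilon}|x|^{-\frac\sigma{p-1}}dx\Big)^{\frac{p-1}p}\le C\varepsilon^{N-2m-\frac{N+\sigma}p}I^{1/p}.
\end{align*}
Since $N+\sigma=p(N-2m)-(2m+a)$, the exponent of $\varepsilon$ equals $\frac{2m+a}p=\rho\,\frac{p-1}p$. Thus $I\le C\varepsilon^{\rho(p-1)/p}I^{1/p}$, which gives $I\le C\varepsilon^\rho$ because $p>1$. Inserting this in the second line bounds its left side by $C\varepsilon^\rho$. Finally $\zeta_\varepsilon=1$ on $A_\varepsilon$.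
\end{proof}

The fundamental solution $|x|^{2m-N}$ has $\varepsilon^{-2m}\int_{A_\varepsilon}|x|^{2m-N}dx$ equal to a positive constant. So for $\rho>0$ the lemma says that $v$ is smaller than the fundamental solution on average, and no Dirac mass can sit at the origin. The condition $\rho>0$ means $a>-2m$, which is equivalent to $p_a>1$; it holds whenever $1<p\le p_a$.

\begin{proposition}\label{prop:repr}
Let $p>1$ and $a>-2m$, let $u$ solve \eqref{P}, and let $v$ be its Kelvin transform. Then $f=|x|^\sigma v^p\in L^1(B)$ and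
\begin{equation}\label{inteq}
v(x)=\int_BG(x,y)\,|y|^\sigma v(y)^p\,dy\qquad(x\in B\setminus\{0\}).
\end{equation}
\end{proposition}

\begin{proof}
The shells $A_\varepsilon$ with $\varepsilon=\frac14e^{-j}$, $j\ge0$, cover $B_{e/4}$ up to a null set, and $f$ and $v$ are bounded on $B\setminus B_{e/4}$. Since $\rho>0$, summing the bounds of Lemma~\ref{lem:shell} gives $f,v\in L^1(B)$.

Let $\eta\in C^\infty(\mathbb R^N)$ with $0\le\eta\le1$, $\eta=0$ for $|x|\le1$ and $\eta=1$ for $|x|\ge2$, and let $\eta_\varepsilon=\eta(\cdot/\varepsilon)$. For $\phi\in C_c^\infty(B)$ the function $\phi\eta_\varepsilon$ has compact support in $B\setminus\{0\}$. The derivatives of $\eta_\varepsilon$ of order $1\le j\le 2m$ are $O(\varepsilon^{-2m})$ and vanish outside $\overline{A_\varepsilon}$, so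
\[
\int f\phi\,\eta_\varepsilon=\int v\,(-\Delta)^m(\phi\eta_\varepsilon)=\int v\,\eta_\varepsilon(-\Delta)^m\phi+O\Big(\varepsilon^{-2m}\int_{A_\varepsilon}v\Big).
\]
The error is $O(\varepsilon^\rho)$. Letting $\varepsilon\to0$ we obtain $(-\Delta)^mv=f$ in $\mathcal D'(B)$. Since $s\mapsto|s|^p$ is $C^1$, we have $f\in C^1(\overline B\setminus\{0\})$, and Lemma~\ref{lem:pot}(d) applies. That lemma is where the regularity of $u$ up to $\partial B$ and the boundary conditions are used.
\end{proof}

\section{Moving planes: first proof of Theorem~\ref{thm:main}}\label{sec:planes}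

Let $m=2$, $a=0$, $p=\frac{N+4}{N-4}$, and suppose that $u$ solves \eqref{Q}. Then $\sigma=0$, and by Proposition~\ref{prop:repr} the Kelvin transform satisfies $v=\int_BG(\cdot,y)v(y)^p\,dy$ on $B\setminus\{0\}$. The absence of a weight is what the critical exponent contributes here. We show that $v$ is radial.

For $0<\lambda<1$ let $\Sigma_\lambda=\{x\in B:x_1>\lambda\}$, let $x^\lambda=(2\lambda-x_1,x_2,\dots,x_N)$, and let
\[
w_\lambda(x)=v(x)-v(x^\lambda)\quad\text{on }\Sigma_\lambda'=\Sigma_\lambda\setminus\{2\lambda e_1\},\qquad \Sigma_\lambda^+=\{x\in\Sigma_\lambda':w_\lambda(x)>0\}.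
\]
For $x\in\Sigma_\lambda$ and $z\in\mathbb R^N$,
\begin{equation}\label{planeid}
|x^\lambda|^2-|x|^2=-4\lambda(x_1-\lambda)<0,\qquad |x^\lambda-z|^2-|x-z|^2=-4(x_1-\lambda)(\lambda-z_1).
\end{equation}
So $x^\lambda\in B$, and $x^\lambda\ne0$ exactly when $x\ne2\lambda e_1$. The aim is $w_\lambda\le0$ for all $\lambda$. On the hyperplane $w_\lambda$ vanishes, but its normal derivative $2\partial_1v$ is unknown, so the fourth-order equation for $w_\lambda$ in $\Sigma_\lambda$ lacks a boundary condition. The integral equation avoids this.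

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=2]
\begin{scope}\clip (0,0) circle (1); \fill[gray!40] (0.3,-1) rectangle (1,1);\end{scope}
\begin{scope}\clip (0.6,0) circle (1); \fill[gray!15] (-0.4,-1) rectangle (0.3,1);\end{scope}
\draw (0,0) circle (1);
\draw[dashed] (0.3,-1.15) -- (0.3,1.15) node[above] {$x_1=\lambda$};
\fill (0,0) circle (0.02) node[below] {$0$};
\fill (0.6,0) circle (0.02) node[below] {$2\lambda e_1$};
\node at (0.58,0.4) {$\Sigma_\lambda$};
\node at (-0.68,0) {$R_\lambda$};
\end{tikzpicture}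
\caption{The unit ball splits into the cap $\Sigma_\lambda$ (dark), its mirror image in the hyperplane $x_1=\lambda$ (light), and the remainder $R_\lambda$ (white). The possible singularity $0$ of $v$ is never in the cap; its mirror image is $2\lambda e_1$.}
\label{fig:cap}
\end{figure}

\begin{lemma}\label{lem:basic}
For $0<\lambda<1$ and $x\in\Sigma_\lambda'$,
\begin{equation}\label{basic}
w_\lambda(x)<\int_{\Sigma_\lambda^+}G(x,y)\,p\,v(y)^{p-1}w_\lambda(y)\,dy .
\end{equation}
\end{lemma}

\begin{proof}
Let $R_\lambda=\{z\in B:z_1<\lambda,\ z^\lambda\notin B\}$. Up to a null set, $B$ is the disjoint union of $\Sigma_\lambda$, its mirror image and $R_\lambda$ (Figure~\ref{fig:cap}). Both $x$ and $x^\lambda$ lie in $B\setminus\{0\}$, so \eqref{inteq} holds at both points, and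
\begin{align*}
w_\lambda(x)={}&\int_{\Sigma_\lambda}\Big\{\big[G(x,y)-G(x^\lambda,y)\big]v(y)^p+\big[G(x,y^\lambda)-G(x^\lambda,y^\lambda)\big]v(y^\lambda)^p\Big\}\,dy\\
&+\int_{R_\lambda}\big[G(x,z)-G(x^\lambda,z)\big]v(z)^p\,dz .
\end{align*}
For $y\in\Sigma_\lambda'$, $y\ne x$, apply Lemma~\ref{lem:refl} with
\[
A_0=|x-y|^2=|x^\lambda-y^\lambda|^2,\qquad A_1=|x^\lambda-y|^2=|x-y^\lambda|^2,
\]
$\alpha_1=1-|x|^2$, $\alpha_1'=1-|x^\lambda|^2$, $\alpha_2=1-|y|^2$, $\alpha_2'=1-|y^\lambda|^2$; the required inequalities are contained in \eqref{planeid}. The first integrand is thus at most $G(x,y)\big(v(y)^p-v(y^\lambda)^p\big)^+$, which vanishes off $\Sigma_\lambda^+$ and is at most $G(x,y)\,p\,v(y)^{p-1}w_\lambda(y)$ on $\Sigma_\lambda^+$ by the mean value theorem.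

For $z\in R_\lambda$, \eqref{planeid} gives $|x^\lambda-z|\le|x-z|$ and $1-|x^\lambda|^2>1-|x|^2$, so $G(x,z)<G(x^\lambda,z)$ by the monotonicity of $\Psi$. The set $R_\lambda$ has positive measure: for $z\in B$ near $-e_1$ the point $z^\lambda$ is near $(1+2\lambda)e_1\notin\overline B$. Since $v>0$, the second integral is strictly negative.
\end{proof}

Two consequences drive the argument. First, if $w_\lambda\le0$ in $\Sigma_\lambda'$, then $\Sigma_\lambda^+$ is empty and \eqref{basic} gives $w_\lambda<0$ in $\Sigma_\lambda'$. Second, for $\lambda_0\in(0,1)$ there is $\delta(\lambda_0)>0$ such that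
\begin{equation}\label{smallset}
\lambda_0\le\lambda<1,\quad|\Sigma_\lambda^+|<\delta(\lambda_0)\quad\Longrightarrow\quad w_\lambda\le0\text{ in }\Sigma_\lambda' .
\end{equation}
Indeed, let $M$ be the maximum of $v$ on $\overline B\cap\{x_1\ge\lambda_0\}$, a compact set that avoids $0$. Then $W=\sup w_\lambda^+\le M$: the singularity enters $w_\lambda$ only through $-v(x^\lambda)<0$. By \eqref{basic} and \eqref{small}, $W\le CpM^{p-1}|\Sigma_\lambda^+|^{4/N}W$, and we choose $\delta(\lambda_0)$ with $CpM^{p-1}\delta(\lambda_0)^{4/N}=\frac12$.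

\begin{proof}[First proof of Theorem~\ref{thm:main}]
For $\lambda$ close to $1$ we have $|\Sigma_\lambda|<\delta(\frac12)$, so $w_\lambda\le0$ by \eqref{smallset}. Let
\[
\lambda^*=\inf\{\lambda\in(0,1):w_\mu\le0\text{ in }\Sigma_\mu'\text{ for all }\mu\in[\lambda,1)\}
\]
and suppose $\lambda^*>0$. A point $x\in\Sigma_{\lambda^*}'$ lies in $\Sigma_\mu'$ for $\mu$ near $\lambda^*$, and $w_\mu(x)\to w_{\lambda^*}(x)$ as $\mu\downarrow\lambda^*$. So $w_{\lambda^*}\le0$, hence $w_{\lambda^*}<0$ in $\Sigma_{\lambda^*}'$. Let $\delta=\delta(\lambda^*/2)$ and take a compact set $D\subset\Sigma_{\lambda^*}'$ with $|\Sigma_{\lambda^*}\setminus D|<\delta/2$. The map $(\lambda,x)\mapsto v(x)-v(x^\lambda)$ is continuous near the compact set $\{\lambda^*\}\times D$ and negative on it. So for all $\lambda<\lambda^*$ close to $\lambda^*$ we have $D\subset\Sigma_\lambda'$, $w_\lambda<0$ on $D$, and $|\Sigma_\lambda\setminus\Sigma_{\lambda^*}|<\delta/2$. Then $|\Sigma_\lambda^+|\le|\Sigma_\lambda\setminus D|<\delta$, and \eqref{smallset} gives $w_\lambda\le0$.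 This contradicts the definition of $\lambda^*$, so $\lambda^*=0$.

Let $x\in B$ with $x_1>0$. For small $\lambda$ we have $x\in\Sigma_\lambda'$, and $\lambda\downarrow0$ gives $v(x)\le v(-x_1,x_2,\dots,x_N)$. The problem is invariant under rotations, so the same holds with any unit vector $e$ in place of $e_1$. Using $e$ and $-e$, we see that $v$ is invariant under reflection in every hyperplane through $0$. Two distinct points of equal norm are exchanged by such a reflection, so $v$ is radial. Then $u$ is a radial solution of \eqref{Q} with $p=\frac{N+4}{N-4}$, which contradicts (B).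
\end{proof}

\section{Monotonicity on the half-cylinder}\label{sec:cyl}

We return to general $m,a,p$. In logarithmic coordinates dilations become translations and inversions in spheres about $0$ become reflections. Let $\mathcal C=(0,\infty)\times S$, with points $X=(t,\theta)$, $Y=(\tau,\omega)$ and measure $dY=d\tau\,d\omega$. As in Section~\ref{sec:model}, put
\begin{equation}\label{phi}
\varphi(t,\theta)=e^{\beta t}u(e^t\theta)=e^{-\beta t}v(e^{-t}\theta).
\end{equation}
For $x=e^{-t}\theta$ and $y=e^{-\tau}\omega$,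
\[
|x-y|^2=2e^{-t-\tau}\mathcal A,\quad \mathcal A:=\cosh(t-\tau)-\theta\cdot\omega,\qquad(1-|x|^2)(1-|y|^2)=4e^{-t-\tau}\sinh t\sinh\tau .
\]
By the homogeneity of $\Psi$, $G(x,y)=e^{\beta(t+\tau)}K(X,Y)$, where
\begin{equation}\label{K}
K(X,Y)=2^{-\beta}c\,\Psi\big(\mathcal A,\,2\sinh t\sinh\tau\big).
\end{equation}
Moreover $dy=e^{-N\tau}dY$ and $-\sigma+\beta p-N=2m+a-\beta p=\gamma-\beta$ by \eqref{gamma}, so
\begin{equation}\label{fmeasure}
|y|^\sigma v(y)^p\,dy=e^{(\gamma-\beta)\tau}\varphi(Y)^p\,dY .
\end{equation}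
Consequently \eqref{inteq} is equivalent to
\begin{equation}\label{cyleq}
\varphi(X)=\int_{\mathcal C}K(X,Y)\,e^{\gamma\tau}\varphi(Y)^p\,dY\qquad(X\in\mathcal C).
\end{equation}
The parameter $a$ now enters only through the weight $e^{\gamma\tau}$, which grows, is constant or decays according as $p<p_a$, $p=p_a$ or $p>p_a$.

\begin{lemma}\label{lem:K}
The kernel $K$ is symmetric, positive, and at most $C\mathcal A^{-\beta}$. Moreover:
\begin{itemize}
\item[(a)] if $0<d\le1$ and $|t-\tau|\ge d$, then $K(X,Y)\le Cd^{-2\beta}e^{-\beta|t-\tau|}$;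
\item[(b)] if $E\subset(0,\lambda_1)\times S$, then $\int_EK(X,Y)\,dY\le Ce^{N\lambda_1}|E|^{2m/N}$ for all $X\in\mathcal C$;
\item[(c)] $K\big((t+1,\theta),(\tau+1,\omega)\big)\ge K(X,Y)$.
\end{itemize}
\end{lemma}

\begin{proof}
The first statement follows from the properties of $\Psi$. (a) With $s=|t-\tau|\ge d$ we have $\mathcal A\ge\cosh s-1=\frac12e^s(1-e^{-s})^2\ge\frac18d^2e^s$, because $1-e^{-d}\ge d/2$ for $0<d\le1$. (b) Since $|x-y|^2\le2\mathcal A$, we have $K\le C|x-y|^{2m-N}$. On $E$, $dY=e^{N\tau}dy\le e^{N\lambda_1}dy$, and the image of $E$ in $B$ has Lebesgue measure at most $|E|$; apply \eqref{small}. (c) The shift leaves $\mathcal A$ unchanged and increases the second argument of $\Psi$.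
\end{proof}

\begin{proposition}\label{prop:mono}
Let $1<p\le p_a$ and let $u$ solve \eqref{P}. Then $t\mapsto\varphi(t,\theta)$ is strictly increasing on $(0,\infty)$ for each $\theta\in S$. In particular
\begin{equation}\label{lower}
\varphi\ge c_0:=\min_S\varphi(1,\cdot)>0\quad\text{ for }t\ge1 .
\end{equation}
\end{proposition}

\begin{proof}
Since $p_a>1$ we have $a>-2m$, so \eqref{cyleq} holds by Proposition~\ref{prop:repr}. Also $\gamma\ge0$, and $\varphi$ is continuous on $[0,\infty)\times S$. For $\lambda>0$ let $\mathcal C_\lambda=(0,\lambda)\times S$, $t'=2\lambda-t$, $X'=(t',\theta)$, define $\tau'$ and $Y'$ in the same way, and let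
\[
w_\lambda(X)=\varphi(X)-\varphi(X')\ \text{ on }\mathcal C_\lambda,\qquad\mathcal C_\lambda^+=\{X\in\mathcal C_\lambda:w_\lambda(X)>0\}.
\]
We show $w_\lambda<0$ in $\mathcal C_\lambda$ for all $\lambda>0$; for $t_1<t_2$ the choice $\lambda=\frac12(t_1+t_2)$ then gives $\varphi(t_1,\theta)<\varphi(t_2,\theta)$.

\emph{The basic inequality.} Let $X\in\mathcal C_\lambda$. Then
\begin{equation}\label{cylid}
\sinh t<\sinh t',\qquad (t'-\tau)^2-(t-\tau)^2=4(\lambda-t)(\lambda-\tau).
\end{equation}
Split $\mathcal C$ into $\mathcal C_\lambda$, its mirror image $(\lambda,2\lambda)\times S$, and $\{\tau>2\lambda\}$. With $b=e^{\gamma\tau}\varphi(Y)^p$ and $b'=e^{\gamma\tau'}\varphi(Y')^p$, equation \eqref{cyleq} gives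
\begin{align*}
w_\lambda(X)={}&\int_{\mathcal C_\lambda}\Big\{\big[K(X,Y)-K(X',Y)\big]b+\big[K(X,Y')-K(X',Y')\big]b'\Big\}\,dY\\
&+\int_{\tau>2\lambda}\big[K(X,Y)-K(X',Y)\big]e^{\gamma\tau}\varphi(Y)^p\,dY .
\end{align*}
For $Y\in\mathcal C_\lambda$, $Y\ne X$, apply Lemma~\ref{lem:refl} with $A_0=\cosh(t-\tau)-\theta\cdot\omega$ (the value of $\mathcal A$ for the pairs $X,Y$ and $X',Y'$), $A_1=\cosh(t'-\tau)-\theta\cdot\omega$ (its value for $X',Y$ and $X,Y'$), $\alpha_1=\sqrt2\sinh t$, $\alpha_1'=\sqrt2\sinh t'$, $\alpha_2=\sqrt2\sinh\tau$, $\alpha_2'=\sqrt2\sinh\tau'$. The hypotheses hold by \eqref{cylid}, so the first integrand is at most $K(X,Y)(b-b')^+$. This is where $p\le p_a$ is used: since $\gamma\ge0$ and $\tau'>\tau$, we have $b'\ge e^{\gamma\tau}\varphi(Y')^p$, so $(b-b')^+\le e^{\gamma\tau}\big(\varphi(Y)^p-\varphi(Y')^p\big)^+\le p\,e^{\gamma\tau}\varphi(Y)^{p-1}w_\lambda(Y)^+$. For $\tau>2\lambda$, \eqref{cylid} gives $|t'-\tau|\le|t-\tau|$ and hence $K(X,Y)<K(X',Y)$, so the second integral is strictly negative. Therefore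
\begin{equation}\label{cylbasic}
w_\lambda(X)<\int_{\mathcal C_\lambda^+}K(X,Y)\,p\,e^{\gamma\tau}\varphi(Y)^{p-1}w_\lambda(Y)\,dY\qquad(X\in\mathcal C_\lambda).
\end{equation}
In particular $w_\lambda\le0$ in $\mathcal C_\lambda$ implies $w_\lambda<0$ in $\mathcal C_\lambda$.

\emph{Small sets.} Fix $\lambda_1>0$, let $M=\max_{[0,\lambda_1]\times S}\varphi$ and $\lambda\le\lambda_1$. Then $W=\sup w_\lambda^+\le M$, and \eqref{cylbasic} with Lemma~\ref{lem:K}(b) gives $W\le Cpe^{(\gamma+N)\lambda_1}M^{p-1}|\mathcal C_\lambda^+|^{2m/N}W$. So there is $\delta(\lambda_1)>0$ such that $\lambda\le\lambda_1$ and $|\mathcal C_\lambda^+|<\delta(\lambda_1)$ imply $w_\lambda\le0$.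

\emph{Continuation.} For small $\lambda$ we have $|\mathcal C_\lambda|<\delta(1)$, so $w_\lambda\le0$. Let $\lambda^*$ be the supremum of all $\lambda$ such that $w_\mu\le0$ in $\mathcal C_\mu$ for all $\mu\le\lambda$, and suppose $\lambda^*<\infty$. Letting $\mu\uparrow\lambda^*$ gives $w_{\lambda^*}\le0$, hence $w_{\lambda^*}<0$ in $\mathcal C_{\lambda^*}$. Let $\delta=\delta(\lambda^*+1)$ and take a compact $D\subset\mathcal C_{\lambda^*}$ with $|\mathcal C_{\lambda^*}\setminus D|<\delta/2$. By continuity, for all $\lambda>\lambda^*$ close to $\lambda^*$ we have $w_\lambda<0$ on $D$ and $|\mathcal C_\lambda\setminus D|<\delta$, so $w_\lambda\le0$. This contradicts the definition of $\lambda^*$. Hence $\lambda^*=\infty$.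
\end{proof}

\section{Nonexistence for $1<p\le p_a$}\label{sec:nonex}

Let $1<p\le p_a$ and suppose that $u$ solves \eqref{P}. For $T\ge1$ the slab $T<t<T+1$ corresponds to the shell $A_\varepsilon$ with $\varepsilon=e^{-T-1}\le\frac14$. By \eqref{fmeasure} and Lemma~\ref{lem:shell}, $\int_T^{T+1}\!\int_Se^{(\gamma-\beta)t}\varphi^p\le Ce^{-\rho T}$. By \eqref{gamma}, $\rho+\gamma-\beta=p(\rho-\beta)=\frac{p\gamma}{p-1}$, so
\begin{equation}\label{slab}
\int_T^{T+1}\!\!\int_S\varphi^p\,d\theta\,dt\le Ce^{-\frac{p\gamma}{p-1}T}\qquad(T\ge1).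
\end{equation}
If $p<p_a$, then $\gamma>0$ and the right side tends to $0$, while the left side is at least $c_0^p|S|$ by \eqref{lower}. This settles the case $p<p_a$.

From now on $p=p_a$, so $\gamma=0$ and $\varphi=\int_{\mathcal C}K(\cdot,Y)\varphi(Y)^p\,dY$. The function $F(t)=\int_S\varphi(t,\theta)^p\,d\theta$ is increasing by Proposition~\ref{prop:mono}, so $F(t)\le\int_T^{T+1}F$ for $T=\max(t,1)$, and \eqref{slab} gives
\begin{equation}\label{Fbound}
F(t)\le C\qquad(t>0).
\end{equation}

\subsection*{The stability inequality}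
In the model case $\varphi'$ was a positive solution of the linearized equation. Here we take a difference instead: it is positive by Proposition~\ref{prop:mono}, and no differentiation under the integral sign is needed.

\begin{lemma}\label{lem:stab}
Let $V=p\varphi^{p-1}$. For every measurable $g\ge0$ on $\mathcal C$,
\begin{equation}\label{stab}
\iint g(X)V(X)\,K(X,Y)\,V(Y)g(Y)\,dX\,dY\le\int_{\mathcal C}Vg^2\,dX .
\end{equation}
\end{lemma}

\begin{proof}
Let $\varphi_1(t,\theta)=\varphi(t+1,\theta)$ and $w=\varphi_1-\varphi>0$. Write the equation at $(t+1,\theta)$, discard the part $\tau<1$, shift $\tau$ by $1$, and use Lemma~\ref{lem:K}(c):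
\[
\varphi_1(X)\ge\int_{\mathcal C}K\big((t+1,\theta),(\tau+1,\omega)\big)\varphi_1(Y)^p\,dY\ge\int_{\mathcal C}K(X,Y)\varphi_1(Y)^p\,dY .
\]
Subtract the equation for $\varphi$ and use the convexity inequality $\varphi_1^p-\varphi^p\ge Vw$:
\begin{equation}\label{super}
w(X)\ge\int_{\mathcal C}K(X,Y)V(Y)w(Y)\,dY .
\end{equation}
The inequality between the arithmetic and geometric means gives
\[
g(X)g(Y)\le\frac12\Big[g(X)^2\frac{w(Y)}{w(X)}+g(Y)^2\frac{w(X)}{w(Y)}\Big].
\]
Multiply by $V(X)K(X,Y)V(Y)$ and integrate. By Tonelli's theorem and the symmetry of $K$ the two terms contribute equally, so the left side of \eqref{stab} is at most $\int\frac{Vg^2}w\big(\int KVw\,dY\big)dX$, and \eqref{super} bounds this by $\int Vg^2$.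
\end{proof}

The nonlinearity is superlinear, so the solution itself should violate \eqref{stab}: formally, $g=\varphi$ gives $p^2\int\varphi^{p+1}\le p\int\varphi^{p+1}$. These integrals are infinite by \eqref{lower}, so we truncate. Let $\eta=\eta(t)$ be Lipschitz, $0\le\eta\le1$, $\eta=0$ for large $t$, and put
\[
\mathcal E=\int_{\mathcal C}\varphi^{p+1}\eta^2\,dX,\qquad\mathcal D=\iint\varphi(X)^pK(X,Y)\varphi(Y)^p\big(\eta(t)-\eta(\tau)\big)^2\,dX\,dY .
\]
Then $\mathcal E<\infty$ because $\varphi$ is continuous on $[0,\infty)\times S$, and the equation gives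
\begin{equation}\label{Eid}
\iint\varphi(X)^pK(X,Y)\varphi(Y)^p\,\eta(t)^2\,dX\,dY=\mathcal E .
\end{equation}
In particular $\mathcal D\le4\mathcal E<\infty$. Take $g=\varphi\eta$ in \eqref{stab}, so $gV=p\varphi^p\eta$ and $Vg^2=p\varphi^{p+1}\eta^2$, and write $\eta(t)\eta(\tau)=\frac12\eta(t)^2+\frac12\eta(\tau)^2-\frac12(\eta(t)-\eta(\tau))^2$. By \eqref{Eid} and symmetry, \eqref{stab} becomes $p^2(\mathcal E-\frac12\mathcal D)\le p\,\mathcal E$, that is,
\begin{equation}\label{ED}
\mathcal E\le\frac p{2(p-1)}\,\mathcal D .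
\end{equation}

\subsection*{Choice of the cutoff}
We want $\mathcal E\to\infty$ while $\mathcal D$ stays bounded. The only upper bound at hand is \eqref{Fbound}. It controls $\iint\varphi^pK\varphi^p$ over regions where $K$ is bounded by an integrable function of $t-\tau$, but the bound of Lemma~\ref{lem:K}(a) blows up as $|t-\tau|\to0$. Near the diagonal we therefore absorb the contribution into $\mathcal E$, which requires $|\eta(t)-\eta(\tau)|$ to be small relative to $\eta(t)$. So ``near'' has to be measured relative to the distance from the end of the support of $\eta$, and $\eta$ has to vanish there to an order high enough to compensate for the loss in Lemma~\ref{lem:K}(a).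

Fix an integer $k\ge\max(1,\beta)$. For $T\ge1$ let $d(t)=\min\{1,(T+1-t)^+\}$ and $\eta=d^k$. Let $0<\delta\le\frac12$ and $d_*=\max\{d(t),d(\tau)\}$. The constants $C_1,C_2$ below do not depend on $T$ or $\delta$.

\emph{Near region: $|t-\tau|<\delta d_*$.} Since $d$ is $1$-Lipschitz, $d(t)\ge d_*-\delta d_*\ge\frac12d_*$. Hence
\[
|\eta(t)-\eta(\tau)|\le kd_*^{k-1}|t-\tau|\le k\delta d_*^k\le k2^k\delta\,\eta(t),
\]
and by \eqref{Eid} this region contributes at most $C_1\delta^2\mathcal E$ to $\mathcal D$, with $C_1=k^24^k$.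

\emph{Far region: $|t-\tau|\ge\delta d_*$.} If $d_*=0$ the integrand vanishes. Otherwise Lemma~\ref{lem:K}(a) with $d=\delta d_*$, the bound $|\eta(t)-\eta(\tau)|\le d_*^k$, and $k\ge\beta$ give
\[
K(X,Y)\big(\eta(t)-\eta(\tau)\big)^2\le C\delta^{-2\beta}d_*^{2k-2\beta}e^{-\beta|t-\tau|}\le C\delta^{-2\beta}e^{-\beta|t-\tau|}.
\]
The integrand also vanishes if $t,\tau\le T$ (then $\eta(t)=\eta(\tau)=1$) or if $t,\tau\ge T+1$. By symmetry it suffices to integrate over $t\le\tau$, where this leaves $t<T+1$ and $\tau>\max(T,t)$. Integrating in $\theta,\omega$ and using \eqref{Fbound}, the contribution is at most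
\[
C\delta^{-2\beta}\int_0^{T+1}\!\!\int_{\max(T,t)}^\infty e^{-\beta(\tau-t)}\,d\tau\,dt=\frac{C\delta^{-2\beta}}\beta\Big(\int_0^Te^{-\beta(T-t)}dt+1\Big)\le C_2\delta^{-2\beta}.
\]

Fix $\delta\le\frac12$ with $\frac p{2(p-1)}C_1\delta^2\le\frac12$. Since $\mathcal E<\infty$, \eqref{ED} gives $\mathcal E\le\frac p{p-1}C_2\delta^{-2\beta}$, a bound independent of $T$. But $\eta=1$ on $[1,T]$, so $\mathcal E\ge c_0^{p+1}|S|(T-1)$ by \eqref{lower}. Letting $T\to\infty$ we reach a contradiction. Hence \eqref{P} has no solution for $1<p\le p_a$. With $m=2$, $a=0$, $p=p_0$ this is the second proof of Theorem~\ref{thm:main}.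

\section{Existence for $p>p_a$}\label{sec:exist}

Let $p>1$ and $p>p_a$, so $\gamma<0$. We look for a solution of \eqref{cyleq} that depends only on $t$. Two features make the problem compact: the measure $d\mu=e^{\gamma\tau}d\tau$ on $(0,\infty)$ is finite, and averaging over the sphere removes the singularity of the kernel. Let
\[
\overline K(t,\tau)=\int_SK\big((t,\theta),(\tau,\omega)\big)\,d\omega .
\]
Since $K$ depends on $\theta,\omega$ only through $\theta\cdot\omega$, the function $\overline K$ is independent of $\theta$, symmetric and positive. It is bounded: $\mathcal A\ge1-\theta\cdot\omega=\frac12|\theta-\omega|^2$, so $K\le C|\theta-\omega|^{-2\beta}$, and $2\beta=N-2m<N-1=\dim S$. For functions of $t$ alone, \eqref{cyleq} reads $\varphi=L(\varphi^p)$ with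
\[
L\psi(t)=\int_0^\infty\overline K(t,\tau)\psi(\tau)\,d\mu(\tau).
\]
In terms of $\psi=\varphi^p$ the equation is $L\psi=\psi^{1/p}$, which is, up to a multiplier, the Euler--Lagrange equation of the quadratic form $J(\psi)=\int\psi L\psi\,d\mu$ on the unit sphere of $L^q(\mu)$, $q=\frac{p+1}p$. The conjugate exponent of $q$ is $p+1$, and $q-1=\frac1p$. Norms below refer to $\mu$.

\begin{proposition}\label{prop:exist}
There is a bounded measurable function $\varphi>0$ on $(0,\infty)$ with $\varphi(t)=L(\varphi^p)(t)$ for every $t>0$.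
\end{proposition}

\begin{proof}
\emph{A maximizer.} Since $\overline K$ is bounded and $\mu$ is finite, $\sup|L\psi|\le C\|\psi\|_1\le C\|\psi\|_q$. Let $\psi_n\rightharpoonup\psi$ weakly in $L^q(\mu)$. Then $L\psi_n(t)\to L\psi(t)$ for each $t$, because $\overline K(t,\cdot)\in L^{p+1}(\mu)$, and the functions $L\psi_n$ are uniformly bounded. By dominated convergence $L\psi_n\to L\psi$ in $L^{p+1}(\mu)$, and so $J(\psi_n)\to J(\psi)$. Let
\[
\Lambda=\sup\{J(\psi):\psi\ge0,\ \|\psi\|_q\le1\}.
\]
Then $0<\Lambda<\infty$, positivity being seen on constants. The constraint set is bounded, closed and convex in the reflexive space $L^q(\mu)$, hence weakly sequentially compact, so $\Lambda=J(\psi)$ for some $\psi$ in it. Since $J$ is homogeneous of degree $2$ and $\Lambda>0$, we have $\|\psi\|_q=1$.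

\emph{The equation.} Let $0\le g\in L^q(\mu)$ and $0<\varepsilon\le1$. By homogeneity and the symmetry of $\overline K$,
\[
\Lambda+2\varepsilon\int gL\psi\,d\mu+\varepsilon^2J(g)=J(\psi+\varepsilon g)\le\Lambda\|\psi+\varepsilon g\|_q^2 .
\]
The quotients $\varepsilon^{-1}\big((\psi+\varepsilon g)^q-\psi^q\big)$ are dominated by $q(\psi+g)^{q-1}g\in L^1(\mu)$ and tend to $q\psi^{1/p}g$. So the right derivative of $\|\psi+\varepsilon g\|_q^2$ at $\varepsilon=0$ is $2\int\psi^{1/p}g\,d\mu$, and $\int gL\psi\,d\mu\le\Lambda\int\psi^{1/p}g\,d\mu$. Taking for $g$ the indicator function of $\{L\psi>\Lambda\psi^{1/p}\}$ shows $L\psi\le\Lambda\psi^{1/p}$ almost everywhere. Since $\overline K>0$ and $\psi\not\equiv0$, we have $L\psi>0$ everywhere, so $\psi>0$ almost everywhere. Finally $\int\psi\,(\Lambda\psi^{1/p}-L\psi)\,d\mu=\Lambda-\Lambda=0$ with a nonnegative integrand, so $L\psi=\Lambda\psi^{1/p}$ almost everywhere.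

Let $c_1^{p-1}\Lambda=1$ and $\varphi=c_1^pL\psi$. Then $\varphi$ is bounded and positive everywhere, $\varphi=c_1\psi^{1/p}$ almost everywhere, and therefore $L(\varphi^p)=c_1^pL\psi=\varphi$ everywhere.
\end{proof}

\begin{proof}[End of the proof of Theorem~\ref{thm:class}]
Nonexistence for $1<p\le p_a$ was proved in Section~\ref{sec:nonex}. Let $p>\max(1,p_a)$, let $\varphi$ be as in Proposition~\ref{prop:exist}, and define $v(e^{-t}\theta)=e^{\beta t}\varphi(t)$ as in \eqref{phi}. Then $v>0$ is radial and satisfies \eqref{inteq}, since $\varphi$ satisfies \eqref{cyleq}. The function $f=|x|^\sigma v^p$ is bounded on $B\setminus B_\varepsilon$ for each $\varepsilon>0$, and by \eqref{fmeasure}, $\int_Bf=|S|\int_0^\infty e^{(\gamma-\beta)\tau}\varphi^p\,d\tau<\infty$. By Lemma~\ref{lem:pot}(b), $v\in C^{2m-1}(\overline B\setminus\{0\})$ with zero Dirichlet data. As $2m-1\ge1$ and $p>1$, we get $f\in C^1(\overline B\setminus\{0\})$, and Lemma~\ref{lem:pot}(c) gives $v\in C^{2m}(\overline B\setminus\{0\})$. The identity $(-\Delta)^mv=f$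 of Lemma~\ref{lem:pot}(a) then holds pointwise in $B\setminus\{0\}$. By the equivalence stated at \eqref{kelvineq}, the Kelvin transform $u$ of $v$ is a radial solution of \eqref{P} in $C^{2m}(\mathbb R^N\setminus B)$.
\end{proof}

\begin{remark}
The hypothesis $p\le p_a$ in Proposition~\ref{prop:mono} cannot be dropped. For the solution just constructed, $\overline K$ is bounded and $\overline K(t,\tau)\to0$ as $t\to\infty$ by Lemma~\ref{lem:K}(a), so $\varphi(t)=L(\varphi^p)(t)\to0$ by dominated convergence, and a positive function tending to $0$ is not increasing.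
\end{remark}

\begin{thebibliography}{9}

\bibitem{GGS}
Gazzola, Grunau and Sweers, \emph{Polyharmonic Boundary Value Problems}.

\bibitem{source}
\emph{Liouville type results for semilinear biharmonic problems in exterior domains},
\texttt{https://springerlink.bibliotecabuap.elogim.com/content/pdf/10.1007/}\allowbreak\texttt{s00526-020-1721-y.pdf},
doi:10.1007/s00526-020-1721-y.

\end{thebibliography}
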